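\title{Second-order ground unification is undecidable}

\begin{abstract}
Second-order ground unification asks whether finitely many equations between terms built from first-order function symbols and a single function variable $F$, with no first-order variables, have a solution under syntactic equality. We show that this problem is undecidable, already for one fixed signature, one fixed arity and a single equation with three unnested occurrences of $F$ applied to fixed ground terms. A solution of the equation records a derivation of a string rewriting system together with a certificate that checks the derivation and erases itself. The number three is sharp: with at most two occurrences of $F$ the problem reduces to reachability in ground term rewriting and is decidable.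
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let $\Sigma$ be a finite signature of first-order function symbols with fixed arities, containing at least one constant, and let $F$ be a function variable of arity $n\ge 1$. Terms are built from the symbols of $\Sigma$ and from $F$; there are no first-order variables. A term without $F$ is called \emph{ground}. An instance of \emph{second-order ground unification} (SOGU) is a finite set of equations $s_i\stackrel{?}{=}t_i$ between terms.

A substitution has the form $\sigma=\{F\mapsto\lambda x_1,\dots,x_n.\,r\}$, where $r$ is a first-order term over $\Sigma$ and the variables $x_1,\dots,x_n$. For ground terms $\bar a=(a_1,\dots,a_n)$ let $r(\bar a)$ be the result of substituting $a_j$ for $x_j$ in $r$. Applying $\sigma$ to a term and passing to $\beta$-normal form amounts to the recursion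
\[
g(t_1,\dots,t_k)\sigma=g(t_1\sigma,\dots,t_k\sigma)\quad(g\in\Sigma),\qquad F(t_1,\dots,t_n)\sigma=r(t_1\sigma,\dots,t_n\sigma).
\]
The substitution $\sigma$, or simply the term $r$, is a \emph{unifier} if $s_i\sigma$ and $t_i\sigma$ are the same ground term for every $i$. Equality is thus syntactic: the equational theory is empty. The decision problem takes as input $\Sigma$, $n$ and an instance, and asks whether a unifier exists.

If the signature may contain an associative binary symbol $g$, so that terms are compared modulo $g(g(x,y),z)=g(x,g(y,z))$, then it is known that unifiability is undecidable for some $n$, by a reduction from Hilbert's 10th problem. Whether SOGU over the empty theory is decidable was left open; the question comes from~\cite{one}.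

\subsection*{What one would guess}
An equation $F(\bar a)\stackrel{?}{=}t$ with $t$ ground is a matching problem: a unifier has at most as many nodes as $t$, so there are finitely many candidates. With $F$ on both sides no such bound exists. Over a constant $0$ and a unary symbol $g$, the unifiers of $F(g(0))\stackrel{?}{=}g(F(0))$ are exactly the terms $g^k(x_1)$, $k\ge 0$. Still, two observations suggest that the problem is tame, at least when no occurrence of $F$ lies inside another. First, the number of occurrences of a symbol $g$ in $r(\bar a)$ is $\#_g(r)+\sum_j\#_{x_j}(r)\,\#_g(a_j)$, so counting symbols on the two sides of an equation gives only linear equations in the unknown numbers $\#_g(r)$ and $\#_{x_j}(r)$. Second, $r(\bar b)$ arises from $r(\bar a)$ by replacing some of the fixed subterms $a_j$ by the fixed terms $b_j$. This is ground term rewriting, and reachability in ground term rewriting is decidable (Lemma~\ref{lem:reach}). One would guess that SOGU is decidable. The guess is right for two occurrences of $F$ and wrong for three.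

\subsection*{Results}
A set is \emph{$\Sigma^0_1$-complete} if it is recursively enumerable and every recursively enumerable set reduces to it by a computable map; such a set is undecidable.

\begin{theorem}\label{thm:undec}
There are a fixed finite signature $\Sigma$, consisting of three binary symbols and otherwise of constants, and a fixed $n$ such that unifiability is undecidable, indeed $\Sigma^0_1$-complete, for SOGU instances over $\Sigma$ consisting of one equation of the form
\[
F(a_1,\dots,a_n)\stackrel{?}{=}f\bigl(p(W,\,F(c_1,\dots,c_n)),\,F(b_1,\dots,b_n)\bigr),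
\]
where $f,p\in\Sigma$, the $a_j,b_j,c_j$ are fixed ground terms over $\Sigma$, and only the ground term $W$ varies. Hence SOGU is undecidable.
\end{theorem}

\begin{theorem}\label{thm:dec}
SOGU restricted to instances in which $F$ occurs at most twice in total, nested occurrences allowed, is decidable, for arbitrary input $\Sigma$ and $n$.
\end{theorem}

So three is the exact threshold in the number of occurrences of $F$.

Section~\ref{sec:shift} shows how two occurrences of $F$ force a unifier to be the record of a rewrite sequence, and why such a record alone cannot simulate a machine. Section~\ref{sec:word} sets up the undecidable word problem to be simulated. Section~\ref{sec:eq} constructs the equation, in which the third occurrence of $F$ checks the record, and solves it by hand in a small case. Sections~\ref{sec:complete} and~\ref{sec:sound} prove the two directions of the reduction, and Section~\ref{sec:two} proves Theorem~\ref{thm:dec}.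

\section{Unifiers as records of rewrite sequences}\label{sec:shift}

\subsection*{Terms and ground rewriting}
We view terms as trees. A \emph{position} is a finite sequence of positive integers: the empty sequence is the root, and $\pi\kappa$ is the $\kappa$-th child of $\pi$. The \emph{size} $|t|$ is the number of positions of $t$, and the \emph{height} is the largest length of a position, so constants have height $0$. A \emph{context} $C$ is a term with exactly one occurrence of a hole $\Box$, and $C[t]$ is the result of putting $t$ in the hole. A \emph{ground rule} $a\to b$ is a pair of ground terms. For a finite set $\mathcal R$ of ground rules we write $t\to_{\mathcal R}t'$ if $t=C[a]$ and $t'=C[b]$ for a ground context $C$ and a rule $a\to b$ of $\mathcal R$; here $a$ is the \emph{redex} and $b$ the \emph{contractum}. The reflexive transitive closure is $\to^*_{\mathcal R}$. For a binary symbol $f$ we write lists as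
\[
\langle t_1,\dots,t_k\mid t\rangle=f(t_1,f(t_2,\dots f(t_k,t)\dots)),
\]
which is $t$ when $k=0$.

\begin{lemma}\label{lem:basic}
Let $t$ be a term over $\Sigma\cup\{x_1,\dots,x_n\}$ and let $\bar a,\bar b$ be $n$-tuples of ground terms.
\begin{enumerate}
\item[(a)] If $t(\bar a)=g(s_1,\dots,s_k)$, then either $t$ is a variable $x_j$ with $a_j=t(\bar a)$, or $t=g(t_1,\dots,t_k)$ with $t_i(\bar a)=s_i$ for all $i$.
\item[(b)] A symbol occurs in $t(\bar a)$ if and only if it occurs in $t$ or in some $a_j$ with $x_j$ occurring in $t$. Moreover $|t|\le|t(\bar a)|$.
\item[(c)] If $\mathcal R$ contains $a_j\to b_j$ for every $x_j$ occurring in $t$, then $t(\bar a)\to^*_{\mathcal R}t(\bar b)$.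
\item[(d)] If $s\to s'$ is one step by the rule $a_j\to b_j$, there is a term $\tau$ whose only variable is $x_j$ with $\tau(\bar a)=s$ and $\tau(\bar b)=s'$. If $s=s'$ is ground, then $\tau=s$ has this property and contains no variable.
\end{enumerate}
\end{lemma}

\begin{proof}
The tree $t(\bar a)$ arises from $t$ by replacing each leaf labeled $x_j$ with the nonempty tree $a_j$ and keeping all other nodes; this gives (a) and (b). For (c), replace $a_j$ by $b_j$ at these leaves one after another. For (d), if $s=C[a_j]$ and $s'=C[b_j]$, take $\tau=C[x_j]$.
\end{proof}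

By (c) and (d), a term $t$ with variables is best read as one \emph{parallel rewrite step} from $t(\bar a)$ to $t(\bar b)$: its variables mark the places where a rule is applied.

\subsection*{The shift}
Consider the equation $F(\bar a)\stackrel{?}{=}f(W,F(\bar b))$ with $W$ ground, and try $r=\langle u_1,\dots,u_m\mid y\rangle$, where $m\geq 1$ and $y$ is one of the variables, with values $a_y$ and $b_y$ in $\bar a$ and $\bar b$. The right side is a list with one more entry in front, so the two sides are compared with a shift:
\[
\begin{array}{rccccl}
r(\bar a)=\langle & u_1(\bar a), & u_2(\bar a), & \dots, & u_m(\bar a) & \mid\ a_y\ \rangle,\\[2pt]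
f(W,r(\bar b))=\langle & W, & u_1(\bar b), & \dots, & u_{m-1}(\bar b) & \mid\ f(u_m(\bar b),b_y)\ \rangle.
\end{array}
\]
Thus $r$ is a unifier if and only if $u_1(\bar a)=W$, $u_{i+1}(\bar a)=u_i(\bar b)$ for $i<m$, and $a_y=f(u_m(\bar b),b_y)$. If $a_y=f(T,b_y)$, this says that $u_1,\dots,u_m$ are consecutive parallel steps leading from $W$ to the target $T$.

\begin{example}\label{ex:shift}
Let $h,f$ be binary and $\alpha,\beta,e,\bot$ constants. Put $W=h(\alpha,h(\alpha,e))$ and $T=h(\beta,h(\beta,e))$, and consider $F(\alpha,f(T,\bot))\stackrel{?}{=}f(W,F(\beta,\bot))$ with variables named $X,y$. The variable $X$ is the rule $\alpha\to\beta$. The term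
\[
r=\langle\, h(\alpha,h(X,e)),\ h(X,h(\beta,e))\mid y\,\rangle
\]
is a unifier, since both sides become $\langle W,\,h(\alpha,h(\beta,e)),\,T\mid\bot\rangle$. It rewrites the two letters in turn. The unifier $\langle h(X,h(X,e))\mid y\rangle$ rewrites both at once.
\end{example}

Proposition~\ref{prop:crit}, in the case $d=1$, shows that nothing else can happen: $F(\bar a)\stackrel{?}{=}f(W,F(\bar b))$ is unifiable if and only if some $a_j$ has the form $f(T,b_j)$ with $W\to^*_{\mathcal R}T$, where $\mathcal R=\{a_j\to b_j:1\le j\le n\}$.

\subsection*{The obstacle}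
To simulate a machine we want to rewrite a factor $\alpha\beta$ to $\gamma\delta$ in the middle of a word stored as a list $h(\alpha_1,h(\alpha_2,\dots))$. A ground rule replaces an entire subterm of bounded size, and the only such subterms in the middle of a long list are single letters. So we must use two rules, $\alpha\to\gamma$ and $\beta\to\delta$, and nothing forces them to be applied together and at adjacent places. The third occurrence of $F$ will supply this coordination.

\section{A word problem suited to the shift}\label{sec:word}

The shift dictates the form of the problem we reduce from. Letters can only be exchanged one for one, so the rules should preserve length. The end of a list is a subterm of bounded size, so a word may grow or shrink there. The target is stored in the fixed term $a_y$, so it should be a fixed word.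

Let $A$ be a finite alphabet, $B\in A$, and $P$ a finite set of rules $\alpha\beta\to\gamma\delta$ with $\alpha,\beta,\gamma,\delta\in A$. For $w,w'\in A^*$ write $w\vdash w'$ if one of the following holds:
\begin{itemize}
\item $w=u\alpha\beta v$ and $w'=u\gamma\delta v$ for a rule $\alpha\beta\to\gamma\delta$ of $P$ and words $u,v$;
\item $w'=wB$ (a \emph{grow} step);
\item $w=w'B$ (a \emph{shrink} step).
\end{itemize}
The empty word is $\varepsilon$, and $A^+=A^*\setminus\{\varepsilon\}$.

\begin{lemma}\label{lem:word}
For some fixed $(A,B,P)$ the set $\{w\in A^+:w\vdash^*\varepsilon\}$ is $\Sigma^0_1$-complete; in particular it is undecidable.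
\end{lemma}

\begin{proof}
The set is recursively enumerable, since one can search through all derivations. For hardness, take a deterministic Turing machine with a right-infinite tape, tape alphabet $\Gamma$, blank $B\in\Gamma$, state set $Q$, halting state $q_h$, initial state $q_0\ne q_h$ and transition function $\Delta\colon(Q\setminus\{q_h\})\times\Gamma\to Q\times\Gamma\times\{-1,+1\}$. Halting means reaching $q_h$; a machine that tries to move left from the first cell is stuck and does not halt. We take a universal machine, so that the set of inputs on which it halts is $\Sigma^0_1$-complete. Let $A$ be the disjoint union of $\Gamma$, $Q\times\Gamma$ and $\{\#\}$; the letters in $Q\times\Gamma$ are \emph{head letters}. Let $P$ consist of the following rules, for all $z\in\Gamma$: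
\[
\begin{array}{ll}
(q,x)\,z\to x'\,(q',z) & \text{if }\Delta(q,x)=(q',x',+1),\\
z\,(q,x)\to(q',z)\,x' & \text{if }\Delta(q,x)=(q',x',-1),\\
(q_h,x)\,z\to\#\# & \text{for }x\in\Gamma,\\
\#\zeta\to\#\#,\quad \zeta\#\to\#\# & \text{for }\zeta\in A,\\
\#B\to BB. &
\end{array}
\]
A word $y_1\cdots y_{i-1}(q,y_i)y_{i+1}\cdots y_k$ with all $y_j\in\Gamma$ \emph{represents} the configuration with state $q$, head on cell $i$ and tape $y_1\cdots y_kBBB\cdots$. For an input $x_1\cdots x_k$ with $k\ge1$ (an empty input is padded with a blank), the word $w_0=(q_0,x_1)x_2\cdots x_k$ represents the initial configuration. We show that the machine halts if and only if $w_0\vdash^*\varepsilon$.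

Suppose the machine halts. Each move is simulated by one rule of the first two kinds, preceded by a grow step if the head moves right from the last letter. So $w_0$ derives a word with one head letter $(q_h,x)$ and all other letters in $\Gamma$. Grow once, so that a letter $z\in\Gamma$ follows the head letter, and replace $(q_h,x)z$ by $\#\#$. Spread $\#$ to both sides to get $\#^N$, grow to $\#^NB$, apply $\#B\to BB$ from right to left to get $B^{N+1}$, and shrink to $\varepsilon$.

Suppose the machine does not halt. We show by induction that every word derivable from $w_0$ represents a configuration reached by the machine; such a word contains a head letter, so it is not $\varepsilon$. Let $w$ represent a reached configuration, with head letter $(q,x)$, and let $w\vdash w'$. Then $q\neq q_h$ and $w$ contains no $\#$, so the only rule of $P$ that can apply is one simulating the transition $\Delta(q,x)$, and then $w'$ represents the next configuration. A grow or shrink step adds or removes a trailing $B\in\Gamma$, which is not a head letter, and then $w'$ represents the same configuration as $w$.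
\end{proof}

\section{The equation}\label{sec:eq}

The construction works for any triple $(A,B,P)$ as in Section~\ref{sec:word}; fix one. The signature $\Sigma$ has binary symbols $h,p,f$ and the following pairwise distinct constants: the letters of $A$; the constants $e,\bot,\mathsf{nil},s,\iota$; and $\rho_1,\rho_2,s_\rho$ for each rule $\rho\in P$. A word $w=\alpha_1\cdots\alpha_k\in A^*$ is stored as the \emph{word term}
\[
\hat w=h(\alpha_1,h(\alpha_2,\dots h(\alpha_k,e)\dots)),\qquad\hat\varepsilon=e.
\]
The argument places of $F$ are named by variables $x$, each with a triple $(a_x,b_x,c_x)$ of ground terms; $\bar a,\bar b,\bar c$ are the three columns of the following table, in which $\alpha$ ranges over $A$ in the first line and $\rho\colon\alpha\beta\to\gamma\delta$ ranges over $P$.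
\[
\begin{array}{l|l|lll}
 & x & a_x & b_x & c_x\\ \hline
\text{letter variables} & I_\alpha & \alpha & \alpha & \iota\\
 & L_\rho & \alpha & \gamma & \rho_1\\
 & R_\rho & \beta & \delta & \rho_2\\ \hline
\text{end variables} & Z_0 & e & e & s\\
 & Z_+ & e & h(B,e) & s\\
 & Z_- & h(B,e) & e & s\\ \hline
\text{erasing variables} & E_\iota & h(\iota,s) & s & s\\
 & E_{\rho,2} & h(\rho_2,s) & s_\rho & s_\rho\\
 & E_{\rho,1} & h(\rho_1,s_\rho) & s & s\\
 & E_{\mathsf{nil}} & f(p(s,\mathsf{nil}),\mathsf{nil}) & \mathsf{nil} & \mathsf{nil}\\ \hline
\text{stop variable} & y & f(p(e,\mathsf{nil}),\bot) & \bot & \mathsf{nil}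
\end{array}
\]
The arity is $n=|A|+4|P|+6$. Letter variables and end variables together are called \emph{tile variables}. Let $\mathcal E$ be the set of rules $a_x\to b_x$ for erasing variables $x$. For $w_0\in A^+$ consider the equation
\begin{equation}\label{eq:main}
F(\bar a)\stackrel{?}{=}f\bigl(p(\hat w_0,F(\bar c)),\,F(\bar b)\bigr).
\end{equation}

\begin{proposition}\label{prop:red}
For every $w_0\in A^+$, equation \eqref{eq:main} is unifiable if and only if $w_0\vdash^*\varepsilon$.
\end{proposition}

The rest of this section explains the table, one group of variables at a time.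

\subsection*{Rows}
A \emph{row} is a term $u=h(X_1,h(X_2,\dots h(X_\ell,Z)\dots))$ with letter variables $X_k$ and an end variable $Z$; its \emph{length} is $\ell\geq 0$. By the table, $u(\bar a)$ and $u(\bar b)$ are word terms. The row is \emph{valid} if $X_1\cdots X_\ell$ is a product of factors $I_\alpha$ and $L_\rho R_\rho$. Valid rows are the steps we intend.

\begin{lemma}\label{lem:rows}
\begin{enumerate}
\item[(a)] If $z\vdash z'$, there is a valid row $u$ of length at most $|z'|$ with $u(\bar a)=\hat z$ and $u(\bar b)=\hat z'$.
\item[(b)] If $u$ is a valid row, $u(\bar a)=\hat z$ and $u(\bar b)=\hat z'$, then $z\vdash^*z'$.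
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If the step applies $\rho$, use $L_\rho,R_\rho$ at the two rewritten letters, $I_\alpha$ at every other letter $\alpha$, and end with $Z_0$; the length is $|z|=|z'|$. For a grow step use $I_\alpha$ at all letters of $z$ and end with $Z_+$; the length is $|z'|-1$. For a shrink step use $I_\alpha$ at all letters of $z'$ and end with $Z_-$; the length is $|z'|$.

(b) Let $v$ and $v'$ be the words $a_{X_1}\cdots a_{X_\ell}$ and $b_{X_1}\cdots b_{X_\ell}$. Then $(z,z')$ is $(v,v')$, $(v,v'B)$ or $(vB,v')$ according as $Z$ is $Z_0$, $Z_+$ or $Z_-$. By validity, $v'$ arises from $v$ by applying rules of $P$ to pairwise disjoint factors. Apply these rules one at a time, and then make at most one grow or shrink step.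
\end{proof}

Invalid rows must be excluded. Let $\alpha,\beta,B$ be distinct and $P=\{\rho\colon\alpha\beta\to BB\}$. From the word $\alpha$ one derives only the words $\alpha B^k$, never $\varepsilon$. But the invalid row $h(L_\rho,Z_0)$ leads from $\hat\alpha$ to $\hat B$, and the row $Z_-$ then leads to $e$.

\subsection*{Marks and the checker}
The third column forgets the letters and keeps what is needed to test validity. The constants $\iota,\rho_1,\rho_2$ are called \emph{marks}. For a word $\eta=\eta_1\cdots\eta_\ell$ of marks let $[\eta]=h(\eta_1,\dots h(\eta_\ell,s)\dots)$, and call $\eta$ \emph{valid} if it is a product of factors $\iota$ and $\rho_1\rho_2$ ($\rho\in P$). For a row $u$ we have $u(\bar c)=[c_{X_1}\cdots c_{X_\ell}]$. Since $\rho_1$ is the mark of $L_\rho$ only, $\rho_2$ of $R_\rho$ only, and $\iota$ of the variables $I_\alpha$ only, a row is valid if and only if its word of marks is valid.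

Validity can be tested by ground rewriting, because the test may destroy the list from its end. The first three kinds of rules of $\mathcal E$ are a finite automaton reading $[\eta]$ from the right, with states $s$ (``at a factor boundary'') and $s_\rho$ (``just read $\rho_2$, expecting $\rho_1$''). For instance $h(\rho_1,s)$, the image of the invalid row above, contains no redex. The rule of $E_{\mathsf{nil}}$ deletes the last entry of a list, but only if the entry has been reduced to $p(s,\mathsf{nil})$.

\begin{lemma}\label{lem:check}
\begin{enumerate}
\item[(a)] If $\eta$ is a valid word of marks of length $\ell$, then $[\eta]$ rewrites to $s$ in exactly $\ell$ steps of $\mathcal E$.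
\item[(b)] If $\eta$ is a word of marks and $[\eta]\to^*_{\mathcal E}s$, then $\eta$ is valid.
\item[(c)] If $\langle p(U_1,W_1),\dots,p(U_m,W_m)\mid\mathsf{nil}\rangle\to^*_{\mathcal E}\mathsf{nil}$, then $U_i\to^*_{\mathcal E}s$ for all $i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Remove the last factor and use induction. If $\eta=\eta'\iota$, the step $h(\iota,s)\to s$ turns $[\eta]$ into $[\eta']$. If $\eta=\eta'\rho_1\rho_2$, the two steps $h(\rho_1,h(\rho_2,s))\to h(\rho_1,s_\rho)\to s$ do so.

For (b) and (c) we follow derivations backward: we describe sets that contain the final term and are closed under undoing a step. Undoing a step is easy to control, since every contractum is one of the constants $s$, $s_\rho$, $\mathsf{nil}$.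

(b) Let $M_s$ and $M_\rho$ ($\rho\in P$) be the least sets of ground terms such that $s\in M_s$; $h(\iota,t)\in M_s$ for $t\in M_s$; $h(\rho_1,t)\in M_s$ for $t\in M_\rho$; $s_\rho\in M_\rho$; and $h(\rho_2,t)\in M_\rho$ for $t\in M_s$. We claim that if $t\to_{\mathcal E}t'$ and $t'$ lies in one of these sets, then $t$ lies in the same set. Use induction on $|t'|$. Suppose the step is at the root, so $t'$ is a contractum. If $t'=s$, the set is $M_s$, and $t$ is $h(\iota,s)$ or some $h(\rho_1,s_\rho)$, both in $M_s$. If $t'=s_\rho$, the set is $M_\rho$, and $t=h(\rho_2,s)\in M_\rho$. The term $\mathsf{nil}$ lies in none of the sets. If the step is below the root, then $t'=h(\eta_1,t'')$ with a mark $\eta_1$, which is not a contractum. So $t=h(\eta_1,t_0)$ with $t_0\to_{\mathcal E}t''$; by induction $t_0$ lies in the same set as $t''$, and the clause that admits $t'$ admits $t$.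

Hence $[\eta]\to^*_{\mathcal E}s$ implies $[\eta]\in M_s$, and it remains to see that $[\eta]\in M_s$ implies validity. Use induction on $|\eta|$; the empty word is valid. If $\eta=\iota\eta'$, then $[\eta']\in M_s$. Otherwise $\eta=\rho_1\eta'$ with $[\eta']\in M_\rho$; as $[\eta']\neq s_\rho$, we get $\eta'=\rho_2\eta''$ with $[\eta'']\in M_s$.

(c) Let $N$ be the least set of ground terms that contains $\mathsf{nil}$ and contains $f(p(U,W),t)$ whenever $U\to^*_{\mathcal E}s$, $W\in N$ and $t\in N$. We claim that $t\to_{\mathcal E}t'\in N$ implies $t\in N$, again by induction on $|t'|$. If the step is at the root, then $t'$ is a constant of $N$, so $t'=\mathsf{nil}$ and $t=f(p(s,\mathsf{nil}),\mathsf{nil})\in N$. Otherwise $t'=f(p(U,W),t'')$, and the contractum, being a constant, is not the subterm $p(U,W)$; it lies in $U$, $W$ or $t''$. In the first case $t=f(p(U_0,W),t'')$ with $U_0\to_{\mathcal E}U\to^*_{\mathcal E}s$, so $t\in N$. In the other two cases the induction hypothesis applies to $W$ or to $t''$. So the list in (c) lies in $N$, and unfolding the definition of $N$ entry by entry gives $U_i\to^*_{\mathcal E}s$.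
\end{proof}

\subsection*{Two tracks, and a certificate that erases itself}
The shift of Section~\ref{sec:shift} can run two rewrite sequences side by side if the entries are pairs. For $r=\langle p(u_1,v_1),\dots,p(u_m,v_m)\mid y\rangle$, equation \eqref{eq:main} says that $u_1,\dots,u_m$ lead from $\hat w_0$ to $e$ and that $v_1,\dots,v_m$ lead from $r(\bar c)$ to $\mathsf{nil}$; the two targets are stored in $a_y$. The first components of $r(\bar c)$ are the marked rows $u_i(\bar c)$. So if the second track uses only $\mathcal E$, Lemma~\ref{lem:check} makes all rows valid.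

The difficulty is circularity. The term $r(\bar c)$ contains not only the marked rows but also the images $v_i(\bar c)$ of the very terms that are to erase it. Let $V_1=r(\bar c),V_2,\dots,V_{m+1}=\mathsf{nil}$ be the stages of the second track, so $v_i$ leads from $V_i$ to $V_{i+1}$. The table has $c_x=b_x$ for erasing variables, so $v_i(\bar c)=V_{i+1}$: the term $V_1$ contains only \emph{later} stages of its own erasure, and these can be built from the last one backward.

\begin{example}\label{ex:run}
Let $\rho\colon\alpha\beta\to BB$ be a rule and $w_0=\alpha\beta$, with the derivation $\alpha\beta\vdash BB\vdash B\vdash\varepsilon$. The rows, and the erasures of their images under $\bar c$, are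
\[
\begin{array}{ll}
u_1=h(L_\rho,h(R_\rho,Z_0)), & h(\rho_1,h(\rho_2,s))\to h(\rho_1,s_\rho)\to s,\\
u_2=h(I_B,Z_-), & h(\iota,s)\to s,\\
u_3=Z_-, & s.
\end{array}
\]
Put $V_4=\mathsf{nil}$ and
\[
\begin{array}{ll}
V_3=\langle p(s,V_4)\mid\mathsf{nil}\rangle, & v_3=E_{\mathsf{nil}},\\[2pt]
V_2=\langle p(h(\rho_1,s_\rho),V_3),\,p(s,V_4)\mid\mathsf{nil}\rangle, & v_2=\langle p(E_{\rho,1},v_3)\mid E_{\mathsf{nil}}\rangle,\\[2pt]
V_1=\langle p(h(\rho_1,h(\rho_2,s)),V_2),\,p(h(\iota,s),V_3),\,p(s,V_4)\mid\mathsf{nil}\rangle, & \\[2pt]
v_1=\langle p(h(\rho_1,E_{\rho,2}),v_2),\,p(E_\iota,v_3)\mid E_{\mathsf{nil}}\rangle. &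
\end{array}
\]
Substituting from the table for $k=3,2,1$ in turn gives $v_k(\bar a)=V_k$ and $v_k(\bar b)=v_k(\bar c)=V_{k+1}$. For $k=1$, say, $v_1(\bar b)=\langle p(h(\rho_1,s_\rho),V_3),p(s,V_4)\mid\mathsf{nil}\rangle=V_2$: the step $v_1$ contracts each marked row once, advances the copies of $V_2$ and $V_3$ to $V_3$ and $V_4$, and deletes the last entry. For $r=\langle p(u_1,v_1),p(u_2,v_2),p(u_3,v_3)\mid y\rangle$ we get $r(\bar c)=V_1$, and both sides of \eqref{eq:main} become
\[
\langle p(\widehat{\alpha\beta},V_1),\ p(\widehat{BB},V_2),\ p(\hat B,V_3),\ p(e,\mathsf{nil})\mid\bot\rangle .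
\]
\end{example}

\section{From derivations to unifiers}\label{sec:complete}

Let $w_0=z_1\vdash z_2\vdash\dots\vdash z_{m+1}=\varepsilon$; here $m\ge1$ since $w_0\ne\varepsilon$. We construct a unifier of \eqref{eq:main} as in Example~\ref{ex:run}.

\subsection*{The first track}
By Lemma~\ref{lem:rows}(a) choose valid rows $u_j$ ($1\le j\le m$) of length $\ell_j\le|z_{j+1}|$ with $u_j(\bar a)=\hat z_j$ and $u_j(\bar b)=\hat z_{j+1}$. Each step shortens a word by at most one letter, and $z_{j+1}$ reaches $\varepsilon$ in $m-j$ steps, so $\ell_j\le m-j$. By Lemma~\ref{lem:check}(a) there are ground terms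
\[
u_j(\bar c)=U_j^{(0)}\to_{\mathcal E}U_j^{(1)}\to_{\mathcal E}\dots\to_{\mathcal E}U_j^{(\ell_j)}=s,
\]
and we put $U_j^{(k)}=s$ for $k>\ell_j$. In particular
\begin{equation}\label{eq:time}
U_j^{(m-j)}=s\qquad(1\le j\le m).
\end{equation}
By Lemma~\ref{lem:basic}(d), for $k\ge1$ there is a term $\tilde u_j^{(k)}$ containing only erasing variables with $\tilde u_j^{(k)}(\bar a)=U_j^{(k-1)}$ and $\tilde u_j^{(k)}(\bar b)=U_j^{(k)}$.

\subsection*{The second track}
We need $V_1=r(\bar c)=\langle p(U_1^{(0)},V_2),\dots,p(U_m^{(0)},V_{m+1})\mid\mathsf{nil}\rangle$. If each stage contracts every marked row once, advances every copy of a later stage by one, and deletes the last entry, then the $j$-th entry of $V_k$ is $p(U_j^{(k-1)},V_{k+j})$ and there are $m-k+1$ entries. Entry $j$ is deleted after $m-j$ contractions, which by \eqref{eq:time} is enough. Accordingly, define by downward recursion $V_{m+1}=\mathsf{nil}$ and, for $k=m,\dots,1$,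
\begin{align*}
V_k&=\bigl\langle p(U_1^{(k-1)},V_{k+1}),\,p(U_2^{(k-1)},V_{k+2}),\dots,p(U_{m-k+1}^{(k-1)},V_{m+1})\,\big|\,\mathsf{nil}\bigr\rangle,\\
v_k&=\bigl\langle p(\tilde u_1^{(k)},v_{k+1}),\,p(\tilde u_2^{(k)},v_{k+2}),\dots,p(\tilde u_{m-k}^{(k)},v_m)\,\big|\,E_{\mathsf{nil}}\bigr\rangle .
\end{align*}
The formula for $V_k$ also holds for $k=m+1$, as an empty list.

\begin{lemma}\label{lem:stages}
For $1\le k\le m$ we have $v_k(\bar a)=V_k$ and $v_k(\bar b)=v_k(\bar c)=V_{k+1}$.
\end{lemma}

\begin{proof}
Use downward induction on $k$. By the induction hypothesis for $k+1,\dots,m$,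
\begin{align*}
v_k(\bar a)&=\bigl\langle p(U_1^{(k-1)},V_{k+1}),\dots,p(U_{m-k}^{(k-1)},V_m)\,\big|\,f(p(s,\mathsf{nil}),\mathsf{nil})\bigr\rangle,\\
v_k(\bar b)&=\bigl\langle p(U_1^{(k)},V_{k+2}),\dots,p(U_{m-k}^{(k)},V_{m+1})\,\big|\,\mathsf{nil}\bigr\rangle .
\end{align*}
The second term is $V_{k+1}$ by definition. The first is $V_k$, because the last entry of $V_k$ is $p(U_{m-k+1}^{(k-1)},V_{m+1})=p(s,\mathsf{nil})$ by \eqref{eq:time} with $j=m-k+1$. Finally $v_k$ contains only erasing variables, for which $b_x=c_x$, so $v_k(\bar c)=v_k(\bar b)$.
\end{proof}

\subsection*{The unifier}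
Let $r=\langle p(u_1,v_1),\dots,p(u_m,v_m)\mid y\rangle$. By Lemma~\ref{lem:stages} and $c_y=\mathsf{nil}$,
\[
r(\bar c)=\langle p(U_1^{(0)},V_2),\dots,p(U_m^{(0)},V_{m+1})\mid\mathsf{nil}\rangle=V_1 .
\]
Therefore
\begin{align*}
r(\bar a)&=\langle p(\hat z_1,V_1),\dots,p(\hat z_m,V_m)\mid f(p(e,\mathsf{nil}),\bot)\rangle,\\
f(p(\hat w_0,r(\bar c)),r(\bar b))&=\langle p(\hat z_1,V_1),\dots,p(\hat z_m,V_m),p(\hat z_{m+1},V_{m+1})\mid\bot\rangle .
\end{align*}
These terms are equal since $\hat z_{m+1}=e$ and $V_{m+1}=\mathsf{nil}$. This proves the ``if'' direction of Proposition~\ref{prop:red}.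

\section{From unifiers to derivations}\label{sec:sound}

Let $r$ be any unifier of \eqref{eq:main}. We must show that it has the intended form: a list of pairs, whose first components are rows and whose second components use only erasing variables. Let $K=\{h,e\}\cup A$, and call the constants in $A\cup\{e,\bot\}$ \emph{data constants}. Three facts are read off the table.
\begin{enumerate}
\item[(T1)] No $a_x$ has root $p$, and $a_x$ has root $f$ only for $x=E_{\mathsf{nil}}$ and $x=y$.
\item[(T2)] If $x$ is a tile variable, $b_x$ is a term over $K$. If $x$ is not a tile variable, $a_x$ contains a symbol outside $K$.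
\item[(T3)] $a_x$ contains a data constant if and only if $x$ is a tile variable or $y$, and then $b_x$ contains a data constant as well.
\end{enumerate}
The constant $\bot$ exists to make (T3) true for $y$.

\begin{lemma}[Shape]\label{lem:shape}
There is $m\ge1$ with $r=\langle p(u_1,v_1),\dots,p(u_m,v_m)\mid y\rangle$, where
\[
\begin{array}{lll}
u_1(\bar a)=\hat w_0, & u_{i+1}(\bar a)=u_i(\bar b)\ \ (i<m), & u_m(\bar b)=e,\\
v_1(\bar a)=r(\bar c), & v_{i+1}(\bar a)=v_i(\bar b)\ \ (i<m), & v_m(\bar b)=\mathsf{nil},
\end{array}
\]
and each $u_i$ contains only symbols of $K$ and tile variables.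
\end{lemma}

\begin{proof}
We peel off entries one at a time. Put $r_0=r$, $W_1=\hat w_0$, $V_1=r(\bar c)$. The invariant at stage $i\ge0$ is
\begin{equation}\label{eq:inv}
r_i(\bar a)=f\bigl(p(W_{i+1},V_{i+1}),\,r_i(\bar b)\bigr),\qquad W_{i+1}\text{ is a term over }K,
\end{equation}
which for $i=0$ is equation \eqref{eq:main}. Assume \eqref{eq:inv}. By Lemma~\ref{lem:basic}(a) and (T1), $r_i$ is $E_{\mathsf{nil}}$, or $y$, or has root $f$.

The case $r_i=E_{\mathsf{nil}}$ is impossible, since it forces $W_{i+1}=s\notin K$. If $r_i=y$, then $W_{i+1}=e$ and $V_{i+1}=\mathsf{nil}$, and we stop with $m=i$; here $i\geq1$ because $\hat w_0\ne e$. In the remaining case the first argument of $r_i$ becomes $p(W_{i+1},V_{i+1})$ under $\bar a$, so by (T1) it is not a variable, and $r_i=f(p(u_{i+1},v_{i+1}),r_{i+1})$ with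
\[
u_{i+1}(\bar a)=W_{i+1},\quad v_{i+1}(\bar a)=V_{i+1},\quad r_{i+1}(\bar a)=r_i(\bar b)=f\bigl(p(u_{i+1}(\bar b),v_{i+1}(\bar b)),r_{i+1}(\bar b)\bigr).
\]
Since $W_{i+1}$ is over $K$, Lemma~\ref{lem:basic}(b) and (T2) show that $u_{i+1}$ contains only symbols of $K$ and tile variables, and then that $u_{i+1}(\bar b)$ is over $K$. So \eqref{eq:inv} holds at stage $i+1$ with $W_{i+2}=u_{i+1}(\bar b)$ and $V_{i+2}=v_{i+1}(\bar b)$. As $r_{i+1}$ is a proper subterm of $r_i$, the process stops, necessarily at $y$.
\end{proof}

Keep the notation $V_i=v_i(\bar a)$ for $i\le m$ and $V_{m+1}=\mathsf{nil}$, so that $V_1=r(\bar c)$ and $V_{i+1}=v_i(\bar b)$ for all $i\le m$. Two things could still go wrong: the second track might use rules outside $\mathcal E$, and the $u_i$ might contain letters as constants, which the column $\bar c$ would not convert into marks. Both are excluded because data constants are indestructible on the second track.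

\begin{lemma}[Separation]\label{lem:sep}
The term $r$ contains no data constant, each $v_i$ contains only erasing variables, and $r(\bar c)\to^*_{\mathcal E}\mathsf{nil}$.
\end{lemma}

\begin{proof}
Suppose $V_i=v_i(\bar a)$ contains a data constant. By Lemma~\ref{lem:basic}(b), either $v_i$ contains one, or $v_i$ contains a variable $x$ such that $a_x$ contains one, and then so does $b_x$ by (T3). In both cases $V_{i+1}=v_i(\bar b)$ contains a data constant. Since $V_{m+1}=\mathsf{nil}$ contains none, no $V_i$ does. Every symbol of $r$ occurs in $r(\bar c)=V_1$, so $r$ contains no data constant. By (T3), $v_i$ contains neither a tile variable nor $y$. Lemma~\ref{lem:basic}(c) gives $V_i\to^*_{\mathcal E}V_{i+1}$ for each $i$, hence $V_1\to^*_{\mathcal E}\mathsf{nil}$.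
\end{proof}

\begin{lemma}[Rows]\label{lem:arerows}
Each $u_i$ is a row.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:shape} and~\ref{lem:sep}, $u_i$ is built from $h$ and tile variables only. We claim that such a term $u$ is a row whenever $u(\bar a)$ is a word term. If $u$ is a variable, it is an end variable, since a letter is not a word term. If $u=h(u',u'')$, then $u'(\bar a)$ is a letter and $u''(\bar a)$ is a word term. So $u'$ does not have root $h$; it is a tile variable whose $a$-value is a letter, that is, a letter variable. By induction $u''$ is a row, and so is $u$. Now $u_1(\bar a)=\hat w_0$ is a word term, and if $u_i$ is a row then $u_{i+1}(\bar a)=u_i(\bar b)$ is a word term. Induction on $i$ finishes the proof.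
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:red}]
By Lemmas~\ref{lem:shape} and~\ref{lem:arerows} there are words $z_1=w_0,z_2,\dots,z_{m+1}=\varepsilon$ with $u_i(\bar a)=\hat z_i$ and $u_i(\bar b)=\hat z_{i+1}$. By Lemma~\ref{lem:sep},
\[
r(\bar c)=\langle p(u_1(\bar c),v_1(\bar c)),\dots,p(u_m(\bar c),v_m(\bar c))\mid\mathsf{nil}\rangle\to^*_{\mathcal E}\mathsf{nil}.
\]
Lemma~\ref{lem:check}(c) gives $u_i(\bar c)\to^*_{\mathcal E}s$, and Lemma~\ref{lem:check}(b) shows that the word of marks of $u_i$ is valid. So $u_i$ is a valid row, $z_i\vdash^*z_{i+1}$ by Lemma~\ref{lem:rows}(b), and $w_0\vdash^*\varepsilon$.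
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:undec}]
Take $(A,B,P)$ from Lemma~\ref{lem:word}, and $\Sigma,n,\bar a,\bar b,\bar c$ from Section~\ref{sec:eq}. The set of ground terms $W$ for which the equation is unifiable is recursively enumerable: enumerate all $r$ and test each. By Proposition~\ref{prop:red}, the computable map $w_0\mapsto\hat w_0$ reduces the $\Sigma^0_1$-complete set of Lemma~\ref{lem:word} to it.
\end{proof}

\begin{remark}
The equality $c_x=b_x$ for erasing variables is used only in Lemma~\ref{lem:stages}, but it cannot be replaced by the choice $c_x=a_x$. Lemmas~\ref{lem:shape} and~\ref{lem:sep} do not depend on these values, and they would give $v_1(\bar c)=v_1(\bar a)=r(\bar c)$, although $v_1(\bar c)$ is a proper subterm of $r(\bar c)$. The equation would never be unifiable.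
\end{remark}

\begin{remark}
Undecidability holds for every finite signature containing $\Sigma$ and every arity at least $n$. Further symbols cannot occur in the $u_i$ by Lemma~\ref{lem:shape}, and no other step uses that $\Sigma$ has no further symbols. For a larger arity, repeat one of the triples $(a_x,b_x,c_x)$ in the additional argument places. A unifier of \eqref{eq:main} remains a unifier, and conversely, replacing the additional variables by $x$ in a unifier $r$ does not change $r(\bar a),r(\bar b),r(\bar c)$. The arguments of $F$ in \eqref{eq:main} have height at most $2$. We make no claim about small arities such as $n=1$.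
\end{remark}

\section{Two occurrences}\label{sec:two}

The essential case of Theorem~\ref{thm:dec} is an equation $F(\bar a)\stackrel{?}{=}C[F(\bar b)]$. We show that it always behaves like the shift of Section~\ref{sec:shift}, so that it reduces to reachability in ground rewriting.

\subsection*{Reachability in ground rewriting}
The following fact is known; we include a short proof. Its point is that a derivation may pass through large terms, but can be cut into pieces whose end points are subterms of the given data.

\begin{lemma}\label{lem:reach}
Given a finite set $\mathcal R$ of ground rules and ground terms $t,u$, it is decidable whether $t\to^*_{\mathcal R}u$.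
\end{lemma}

\begin{proof}
Let $\mathcal S$ be the finite set of all subterms of the two given terms and of the sides of the rules. Let $\rhd$ be the least reflexive transitive relation on $\mathcal S$ that contains all rules and satisfies $g(t_1,\dots,t_k)\rhd g(u_1,\dots,u_k)$ whenever both terms lie in $\mathcal S$ and $t_i\rhd u_i$ for all $i$. It is computed by adding pairs until the conditions hold, which terminates since $\mathcal S$ is finite. We claim that for $t,u\in\mathcal S$, $t\to^*_{\mathcal R}u$ if and only if $t\rhd u$. The restriction of $\to^*_{\mathcal R}$ to $\mathcal S$ satisfies all the closure conditions, so it contains $\rhd$. For the converse use induction on the pair (length of the derivation, $|t|$), ordered lexicographically. If some step is at the root, by a rule $a\to b$, the derivation splits as $t\to^*_{\mathcal R}a\to_{\mathcal R}b\to^*_{\mathcal R}u$ with shorter outer parts and $a,b\in\mathcal S$; hence $t\rhd a\rhd b\rhd u$. Otherwise $t=g(t_1,\dots,t_k)$ and $u=g(u_1,\dots,u_k)$, with $t_i,u_i\in\mathcal S$ and $t_i\to^*_{\mathcal R}u_i$ by derivations that are no longer and start from smaller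 terms. Then $t_i\rhd u_i$ for all $i$, and so $t\rhd u$.
\end{proof}

\subsection*{The equation $F(\bar a)\stackrel{?}{=}C[F(\bar b)]$}
Let $\bar a,\bar b$ be tuples of ground terms, $\mathcal R=\{a_j\to b_j:1\le j\le n\}$, and let $C$ be a ground context with its hole at position $i_1\cdots i_d$, $d\ge1$. Let $g_\mu$ be the symbol of $C$ at position $i_1\cdots i_{\mu-1}$ ($1\le\mu\le d$). Extend $i_\mu$ and $g_\mu$ to all \emph{levels} $\mu\ge1$ with period $d$, and put $\pi_\mu=i_1\cdots i_\mu$ for $\mu\geq 0$. Note that $g_\mu$ has an $i_\mu$-th argument, and that $\pi_{\mu}=\pi_d\,\pi_{\mu-d}$ for $\mu\geq d$. The role that lists played in Section~\ref{sec:shift} is now played by contexts that follow this periodic path.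

For $k\le k'$, a \emph{spine on the levels $(k,k']$} is a context $D=D_{k+1}[D_{k+2}[\cdots[D_{k'}]\cdots]]$, where $D_\mu$ has root $g_\mu$, the hole as its $i_\mu$-th argument, and arbitrary terms $D_{\mu,\kappa}$ as its $\kappa$-th arguments for $\kappa\ne i_\mu$. The $D_{\mu,\kappa}$ are the \emph{side terms}; for $k=k'$ the spine is $\Box$. Thus $C$ is a spine on $(0,d]$ with side terms $C_{\mu,\kappa}$. By periodicity, a spine on $(k,k']$ is also a spine on $(k+d,k'+d]$ after shifting the level indices. For a level $\mu$ let $\bar\mu\in\{1,\dots,d\}$ be congruent to $\mu$ modulo $d$.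

\begin{proposition}\label{prop:crit}
The equation $F(\bar a)\stackrel{?}{=}C[F(\bar b)]$ is unifiable if and only if there are $j\in\{1,\dots,n\}$ and $k\in\{0,\dots,d-1\}$ such that $a_j=D[b_j]$ for a spine $D$ on $(k,k+d]$ whose side terms satisfy $C_{\bar\mu,\kappa}\to^*_{\mathcal R}D_{\mu,\kappa}$ for all $k<\mu\le k+d$ and $\kappa\neq i_\mu$.
\end{proposition}

For $C=f(W,\Box)$ we have $d=1$ and $k=0$, and the criterion is the one announced after Example~\ref{ex:shift}. The offset $k$ appears because a unifier may end in the middle of a period. With unary $g,g'$, the equation $F(g'(g(0)))\stackrel{?}{=}g(g'(F(0)))$ has the unifier $g(x_1)$; the criterion holds with $k=1$, $D=g'(g(\Box))$, and fails with $k=0$.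

\begin{proof}
\emph{Shape of a unifier.} Let $r(\bar a)=C[r(\bar b)]$, and let $m\ge 0$ be maximal such that $\pi_m$ is a position of $r$. We claim that for $\mu\le m$, if $r$ has a symbol $g\in\Sigma$ at $\pi_\mu$, then $g=g_{\mu+1}$. Use induction on $\mu$. The term $C[r(\bar b)]=r(\bar a)$ has $g$ at $\pi_\mu$. If $\mu<d$, this position belongs to $C$ and $g=g_{\mu+1}$. If $\mu\ge d$, then $g$ is the symbol of $r(\bar b)$ at $\pi_{\mu-d}$. Since $\mu-d<m$, the node of $r$ at $\pi_{\mu-d}$ has a child, so it carries a symbol of $\Sigma$, which by induction is $g_{\mu-d+1}=g_{\mu+1}$. This proves the claim. For $\mu<m$ the node at $\pi_\mu$ has a child, so it carries $g_{\mu+1}$. A symbol of $\Sigma$ at $\pi_m$ would be $g_{m+1}$, making $\pi_{m+1}$ a position of $r$, against maximality. Hence $r=G[x_j]$ for some $j$ and a spine $G$ on $(0,m]$.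

\emph{The equation for terms of this shape.} Let $r=G[x_j]$ for a spine $G$ on $(0,m]$ with side terms $\tau_{\mu,\kappa}$. Then $C[r(\bar b)]=S[b_j]$, where $S$ is the spine on $(0,m+d]$ with side terms
\[
S_{\mu,\kappa}=C_{\mu,\kappa}\ \ (\mu\le d),\qquad S_{\mu,\kappa}=\tau_{\mu-d,\kappa}(\bar b)\ \ (d<\mu\le m+d).
\]
Let $D^r$ be the part of $S$ on the levels $(m,m+d]$. The terms $r(\bar a)$ and $S[b_j]$ have the same symbols $g_1,\dots,g_m$ along the path to $\pi_m$, and their subterms at $\pi_m$ are $a_j$ and $D^r[b_j]$. So $r$ is a unifier if and only if
\begin{equation}\label{eq:crit}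
\tau_{\mu,\kappa}(\bar a)=S_{\mu,\kappa}\ \ (1\leq\mu\le m,\ \kappa\neq i_\mu)\qquad\text{and}\qquad a_j=D^r[b_j].
\end{equation}

\emph{Necessity.} If \eqref{eq:crit} holds, Lemma~\ref{lem:basic}(c) gives $S_{\mu,\kappa}=\tau_{\mu,\kappa}(\bar a)\to^*_{\mathcal R}\tau_{\mu,\kappa}(\bar b)=S_{\mu+d,\kappa}$ for $\mu\le m$. For $m<\mu\le m+d$, chaining these derivations along the levels $\bar\mu,\bar\mu+d,\dots,\mu$, all but the last of which are at most $m$, gives $C_{\bar\mu,\kappa}\to^*_{\mathcal R}S_{\mu,\kappa}$. Let $k$ be the remainder of $m$ modulo $d$. Shifting levels by $m-k$ makes $D^r$ a spine on $(k,k+d]$ and does not change $\bar\mu$, so the criterion holds.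

\emph{Sufficiency.} Let $j,k,D$ be as in the criterion. Let $q$ be at least the length of each of the finitely many derivations $C_{\bar\mu,\kappa}\to^*_{\mathcal R}D_{\mu,\kappa}$, put $m=qd+k$, and regard $D$ as a spine on $(m,m+d]$. Fix $\mu\in(m,m+d]$ and $\kappa\ne i_\mu$, and write $\mu=\bar\mu+q'd$. Since $qd<\mu< (q+2)d$, we have $q'\in\{q,q+1\}$. Repeating the final term of the derivation as needed, we get ground terms $T_0=C_{\bar\mu,\kappa},T_1,\dots,T_{q'}=D_{\mu,\kappa}$ with $T_i=T_{i+1}$ or $T_i\to_{\mathcal R}T_{i+1}$ for each $i$. By Lemma~\ref{lem:basic}(d) choose $\tau_{\bar\mu+id,\kappa}$ ($0\le i<q'$) with $\tau_{\bar\mu+id,\kappa}(\bar a)=T_i$ and $\tau_{\bar\mu+id,\kappa}(\bar b)=T_{i+1}$. Every level in $(0,m]$ has the form $\bar\mu+id$ with $i<q'$ for exactly one $\mu\in(m,m+d]$, so this defines a spine $G$ on $(0,m]$. For $r=G[x_j]$ we have $S_{\bar\mu+id,\kappa}=T_i$ for $0\le i\le q'$. The cases $i<q'$ give the first condition of \eqref{eq:crit}, and the case $i=q'$ gives $D^r=D$, hence the second.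
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dec}]
Repeatedly take an equation $g(s_1,\dots,s_k)\stackrel{?}{=}g'(t_1,\dots,t_{k'})$ with $g,g'\in\Sigma$. If $g\ne g'$, the instance is not unifiable. If $g=g'$, replace the equation by $s_i\stackrel{?}{=}t_i$ ($1\le i\le k$). This terminates, since the total size decreases; it preserves the set of unifiers and does not increase the number of occurrences of $F$. In each remaining equation at least one side has root $F$. If no equation remains, the instance is unifiable.

Suppose every remaining equation has a ground side, so it reads $F(s_1,\dots,s_n)\stackrel{?}{=}t$ with $t$ ground; the $s_j$ may contain a nested $F$. Under a unifier the left side is $r(s_1\sigma,\dots,s_n\sigma)$, so $|r|\le|t|$ by Lemma~\ref{lem:basic}(b). As $\Sigma$ is finite, there are finitely many candidates, and we test them against all equations.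

Otherwise some equation has $F$ on both sides. It uses both occurrences, so it is the only equation, and up to orientation it reads $F(\bar a)\stackrel{?}{=}C[F(\bar b)]$ with $\bar a,\bar b,C$ ground. If $C=\Box$, any constant of $\Sigma$ is a unifier. If the hole has depth $d\ge1$, we test the criterion of Proposition~\ref{prop:crit}. There are finitely many pairs $(j,k)$. For each, $D$ is determined by $a_j$ and $k$: check that $a_j$ has the symbols $g_{k+1},\dots,g_{k+d}$ along the path $i_{k+1}\cdots i_{k+d}$ and the subterm $b_j$ at its end, and read off the side terms. The finitely many reachability conditions are decided by Lemma~\ref{lem:reach}.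
\end{proof}

\begin{thebibliography}{1}

\bibitem{one}
\emph{One Is All You Need: Associative Second-Order Unification Without First-Order Variables},
\texttt{https://lmcs.episciences.org/17994/pdf}.

\end{thebibliography}
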